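# Why 3-permutability and 4-permutability are not join-prime

## 1. The varieties $\mathscr V_3$, $\mathscr V_4$, $\mathscr M$ and their joins

**Theorem 1.** Let $\mathscr M$ be the variety with one ternary operation $m$ and identities
$$m(x,x,y)\approx m(x,y,x)\approx m(y,x,x)\approx x .$$
Let $T_{11},T_{12},T_{21},T_{22}$ be ternary symbols and let $(\mathrm T)$ be the four identities
$$T_{11}(x,y,y)\approx T_{12}(x,y,y),\qquad T_{21}(x,y,y)\approx T_{22}(x,y,y),$$
$$T_{11}(x,x,y)\approx T_{21}(x,x,y),\qquad T_{12}(x,x,y)\approx T_{22}(x,x,y).$$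
Abbreviate $r_i(x,y)=T_{i1}(x,y,y)$ (which equals $T_{i2}(x,y,y)$) and $q_k(x,y)=T_{1k}(x,x,y)$ (which equals $T_{2k}(x,x,y)$). Let $\mathscr V_3$ have the symbols $T_{ik}$ and binary $e,g$, with identities $(\mathrm T)$ and
$$\begin{aligned}(3a)\quad& e(r_1(x,y),r_2(x,y))\approx x,\\ (3b)\quad& e(z,z)\approx g(z,z),\\ (3c)\quad& g(q_1(x,y),q_2(x,y))\approx y.\end{aligned}$$
Let $\mathscr V_4$ have the symbols $T_{ik}$, $E$ (5-ary), $G$ (4-ary), $H$ (5-ary), with identities $(\mathrm T)$ and
$$\begin{aligned}(4a)\quad& E(x,y,y,r_1(x,y),r_2(x,y))\approx x,\\ (4b)\quad& E(x,x,y,w,w)\approx G(x,y,y,w),\\ (4c)\quad& G(x,x,y,w)\approx H(x,y,y,w,w),\\ (4d)\quad& H(x,x,y,q_1(x,y),q_2(x,y))\approx y.\end{aligned}$$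
Let $n\in\{3,4\}$. Then:

1. $\mathscr V_n\vee\mathscr W$ is $n$-permutable for every variety $\mathscr W$ with a majority term.
2. $\mathscr V_n$ is not $n$-permutable.
3. $\mathscr M$, and also the variety of distributive lattices, is not $k$-permutable for any $k\ge 2$.

Hence $\mathscr V_n\vee\mathscr M$ is $n$-permutable while neither $\mathscr V_n$ nor $\mathscr M$ is. So $n$-permutability is not join-prime in the lattice of interpretability types of varieties for $n=3$ and for $n=4$.

We unpack the words one at a time.

**Definition ($n$-permutability).** For relations, $R\circ S=\{(a,c): a\,R\,b\,S\,c\text{ for some }b\}$. For $n\ge2$, a variety $\mathscr V$ is *$n$-permutable* if for all $\mathbf A\in\mathscr V$ and all congruences $\alpha,\beta$ of $\mathbf A$,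
$$\alpha\circ\beta\circ\alpha\circ\cdots=\beta\circ\alpha\circ\beta\circ\cdots\qquad(n\text{ factors on each side}).$$

For example, take the chain $0<a<1$ as a lattice. Let $\alpha$ have the classes $\{0,a\},\{1\}$ and $\beta$ the classes $\{0\},\{a,1\}$; both are congruences. Then $0\,\alpha\,a\,\beta\,1$, so $(0,1)\in\alpha\circ\beta$. But $0$ is $\beta$-related only to itself and $(0,1)\notin\alpha$, so $(0,1)\notin\beta\circ\alpha$. Distributive lattices are therefore not 2-permutable.

**Definition (interpretation, join).** $\mathscr V$ *interprets* in $\mathscr W$ if every operation symbol of $\mathscr V$ can be assigned a term of $\mathscr W$ of the same arity so that every identity of $\mathscr V$ becomes an identity of $\mathscr W$. Varieties that interpret in each other form an *interpretability type*; ordered by interpretability, the types form a lattice. The join $\mathscr V\vee\mathscr W$ is the type of the variety whose signature is the disjoint union of the two signatures and whose defining identities are the union of the two sets of identities.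

For example, $\mathscr M$ interprets in distributive lattices by $m\mapsto(x\wedge y)\vee(y\wedge z)\vee(z\wedge x)$: if two of the variables are equal to $x$ and the third is $y$, this is $x\vee(x\wedge y)=x$. A term that satisfies the identities of $\mathscr M$ is called a *majority term*. An algebra in the join $\mathscr V_3\vee\mathscr M$ is simply a set that carries operations $T_{ik},e,g,m$ satisfying both lists, with no identity that links $m$ to the other operations.

**Definition (join-prime).** The class of $n$-permutable varieties is a filter in this lattice. It is *join-prime* if, whenever $\mathscr V\vee\mathscr W$ is $n$-permutable, $\mathscr V$ or $\mathscr W$ is $n$-permutable.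

So join-primeness says that $n$-permutability cannot be produced by putting together two conditions neither of which has it. Theorem 1 produces it from $\mathscr V_n$ and $\mathscr M$. Corollary 3.5 of the paper "$\boldsymbol n$-Permutability Is Not Join-Prime For $n\ge5$" (http://gllrumdsuhg.atw.hu/n_permutability_is_not_prime.pdf) states that $n$-permutability is not join-prime for any $n\ge5$. Together with Theorem 1 this gives the same for every $n\ge3$.

## 2. Hagemann–Mitschke terms and the Ladder Lemma

We use one textbook fact, the Hagemann–Mitschke theorem (1973): a variety is $n$-permutable if and only if it has ternary terms $p_1,\dots,p_{n-1}$ with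
$$x\approx p_1(x,y,y),\qquad p_i(x,x,y)\approx p_{i+1}(x,y,y)\ (1\le i<n-1),\qquad p_{n-1}(x,x,y)\approx y .\tag{2.1}$$
For $n=2$ this is a single term with $p(x,y,y)\approx x$ and $p(x,x,y)\approx y$; in groups, $xy^{-1}z$ works. The theorem also shows why the $n$-permutable varieties are closed upwards: an interpretation carries the terms and their identities along. And $n$-permutable implies $(n+1)$-permutable: add $p_n(x,y,z)=z$.

To refute $n$-permutability we need to show that no such terms exist. The case $n=2$ shows how. Let $R\le A_0\times A_1$ be a subalgebra (with $A_0,A_1\in\mathscr V$) that contains $(0_0,0_1)$, $(1_0,0_1)$, $(1_0,1_1)$. A term $p$ as above, applied to these three pairs in this order, gives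
$$0_0=p(0_0,1_0,1_0)\ R\ p(0_1,0_1,1_1)=1_1 .$$
So three corners of a rectangle force the fourth, and a subalgebra with exactly three corners refutes 2-permutability. For larger $n$ we chain such relations.

**Lemma 2 (Ladder Lemma).** Let $A_0,\dots,A_{n-1}\in\mathscr V$, let $R_i\le A_i\times A_{i+1}$ ($0\le i<n-1$) be subalgebras, and let $0_i,1_i\in A_i$ with
$$(0_i,0_{i+1}),\ (1_i,0_{i+1}),\ (1_i,1_{i+1})\in R_i\qquad\text{for } i<n-1 .$$
If $(0_0,1_{n-1})\notin R_0\circ\cdots\circ R_{n-2}$, then $\mathscr V$ is not $n$-permutable.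

*Proof.* Suppose there are terms as in (2.1). For $1\le i\le n-1$, apply $p_i$ to the pairs $(0_{i-1},0_i),(1_{i-1},0_i),(1_{i-1},1_i)$ of $R_{i-1}$:
$$p_i(0_{i-1},1_{i-1},1_{i-1})\ R_{i-1}\ p_i(0_i,0_i,1_i).$$
For $i<n-1$ the right side equals $p_{i+1}(0_i,1_i,1_i)$, which is the left side for $i+1$. Chaining, $0_0=p_1(0_0,1_0,1_0)$ is related by $R_0\circ\cdots\circ R_{n-2}$ to $p_{n-1}(0_{n-1},0_{n-1},1_{n-1})=1_{n-1}$, a contradiction. $\blacksquare$

**Proof of Theorem 1(3).** Let all $A_i$ be $\{0,1\}$ with the median operation $m$, which is a majority operation and preserves the order. Let all $R_i$ be $\ge$, with $0_i=0$ and $1_i=1$. The required pairs $(0,0),(1,0),(1,1)$ lie in $\ge$, and $R_0\circ\cdots\circ R_{k-2}$ is again $\ge$, which does not contain $(0,1)$. Lemma 2 applies for each $k\ge2$. The lattice operations on $\{0,1\}$ preserve the order too, so the same ladder works for distributive lattices. $\blacksquare$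

## 3. A $2\times2$ table of terms under a majority operation

Where do the identities of $\mathscr V_3$ come from? A first attempt writes $p_1,p_2$ as composites. Ask for basic symbols $U_1,U_2,W_1,W_2$ (ternary), $e,g$ and a binary $s$ with
$$e(U_1(x,y,y),U_2(x,y,y))\approx x,\qquad U_1(x,x,y)\approx U_2(x,x,y)\approx s(x,y)\approx W_1(x,y,y)\approx W_2(x,y,y),$$
together with $e(z,z)\approx g(z,z)$ and $g(W_1(x,x,y),W_2(x,x,y))\approx y$. This fails at once: $p_1=e(U_1,U_2)$ and $p_2=g(W_1,W_2)$ satisfy (2.1) for $n=3$, because $p_1(x,x,y)=e(s,s)=g(s,s)=p_2(x,y,y)$. Such a variety is 3-permutable on its own. We need weaker identities from which $U_1,U_2,W_1,W_2$ can be built only with the help of a majority term.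

That is the job of the table
$$\begin{pmatrix}T_{11}&T_{12}\\T_{21}&T_{22}\end{pmatrix}.$$
By $(\mathrm T)$, at $(x,y,y)$ each *row* of the table is constant (row $i$ has the value $r_i$), and at $(x,x,y)$ each *column* is constant (column $k$ has the value $q_k$), so both rows read $(q_1,q_2)$. Feed a row into $m$ together with a third entry that acts as a tie-breaker. At $(x,y,y)$ the row outvotes the tie-breaker and we get $r_i$; at $(x,x,y)$ both rows give the same answer.

**Proof of Theorem 1(1).** Let $m$ be the majority term of $\mathscr W$. In $\mathscr V_n\vee\mathscr W$ put $s(x,y)=m(q_1(x,y),q_2(x,y),r_1(x,y))$ and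
$$\begin{aligned}U_1&=m(T_{11}(x,y,z),\,T_{12}(x,y,z),\,T_{11}(x,z,z)),& U_2&=m(T_{21}(x,y,z),\,T_{22}(x,y,z),\,T_{11}(x,z,z)),\\ W_1&=m(T_{11}(x,x,z),\,T_{12}(x,x,z),\,T_{11}(x,y,z)),& W_2&=m(T_{11}(x,x,z),\,T_{12}(x,x,z),\,T_{12}(x,y,z)).\end{aligned}$$
With all of $r_i,q_k,s$ evaluated at $(x,y)$, the identities $(\mathrm T)$ and the majority identities give:

- $U_1(x,y,y)=m(r_1,r_1,r_1)=r_1$ and $U_2(x,y,y)=m(r_2,r_2,r_1)=r_2$;
- $U_1(x,x,y)=m(q_1,q_2,r_1)=s$ and $U_2(x,x,y)=m(q_1,q_2,r_1)=s$;
- $W_1(x,y,y)=m(q_1,q_2,r_1)=s$, and $W_2(x,y,y)=s$ as well, since $T_{12}(x,y,y)=r_1$;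
- $W_1(x,x,y)=m(q_1,q_2,q_1)=q_1$ and $W_2(x,x,y)=m(q_1,q_2,q_2)=q_2$.

*The case $n=3$.* Let $p_1=e(U_1,U_2)$ and $p_2=g(W_1,W_2)$. Then $p_1(x,y,y)=e(r_1,r_2)=x$ by (3a); $p_1(x,x,y)=e(s,s)=g(s,s)=p_2(x,y,y)$ by (3b); $p_2(x,x,y)=g(q_1,q_2)=y$ by (3c).

*The case $n=4$.* Let $p_1=E(x,y,z,U_1,U_2)$, $p_2=G(x,y,z,s(x,z))$ and $p_3=H(x,y,z,W_1,W_2)$. Then
$$\begin{aligned}p_1(x,y,y)&=E(x,y,y,r_1,r_2)=x &&\text{by }(4a),\\ p_1(x,x,y)&=E(x,x,y,s,s)=G(x,y,y,s)=p_2(x,y,y) &&\text{by }(4b),\\ p_2(x,x,y)&=G(x,x,y,s)=H(x,y,y,s,s)=p_3(x,y,y) &&\text{by }(4c),\\ p_3(x,x,y)&=H(x,x,y,q_1,q_2)=y&&\text{by }(4d).\end{aligned}$$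
By the Hagemann–Mitschke theorem, $\mathscr V_n\vee\mathscr W$ is $n$-permutable. $\blacksquare$

What remains, and takes the rest of the lecture, is part (2): building ladders in $\mathscr V_3$ and in $\mathscr V_4$.

## 4. What a three-step ladder in $\mathscr V_3$ forces

Before building a ladder $A_0,A_1,A_2$ in $\mathscr V_3$ with the data of Lemma 2 for $n=3$, let us compute by hand what it must satisfy. Write $h(z)=e(z,z)=g(z,z)$.

From $A_0$ to $A_1$: applying $T_{i1}$ to the three given pairs, $r_i(0_0,1_0)=T_{i1}(0_0,1_0,1_0)$ is $R_0$-related to $T_{i1}(0_1,0_1,1_1)=q_1(0_1,1_1)$, for $i=1$ and $i=2$. Applying $e$ and (3a),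
$$0_0=e(r_1(0_0,1_0),r_2(0_0,1_0))\ R_0\ h(q_1(0_1,1_1)).$$
From $A_1$ to $A_2$: applying $T_{1k}$, $r_1(0_1,1_1)$ is $R_1$-related to $q_k(0_2,1_2)$ for $k=1,2$. Applying $g$ and (3c),
$$h(r_1(0_1,1_1))\ R_1\ g(q_1(0_2,1_2),q_2(0_2,1_2))=1_2 .$$
So in the middle algebra, $h$ must *separate* $q_1(0_1,1_1)$ from $r_1(0_1,1_1)$; otherwise $(0_0,1_2)\in R_0\circ R_1$. (A majority term would destroy the ladder, because then $0_0\,R_0\,h(s(0_1,1_1))\,R_1\,1_2$ by the computations of Section 3.)

Suppose, as we shall, that $0,1$ are the only elements of $A_1$ available as values here, and that both relations are $\{(0,0),(1,0),(1,1)\}$ on them. Then the forced values are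
$$h(T_{11}(0,0,1))=0,\qquad h(T_{11}(0,1,1))=1 .\tag{4.1}$$

A sensible first try makes $e$ and $g$ partial operations with a default value: $e(r_1(x,y),r_2(x,y))=x$, $g(q_1(x,y),q_2(x,y))=y$, and one fixed element $d$ in all other cases. In $A_0$ this is harmless if $d$ is related to everything in $A_1$, and in $A_2$ it is harmless if everything in $A_1$ is related to $d$. In the middle algebra it breaks: if $T_{11}(0,0,1)$ and $T_{11}(0,1,1)$ are new elements, not of the form $T_{11}(x,x,x)$, then both values in (4.1) would be $d$.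

But (4.1) also shows the way out. In both cases the value of $h$ is the *middle coordinate* of the triple. So in the middle algebra the elements $T_{ik}(c)$ should remember the triple $c$, and $h$ should read off $c_2$.

## 5. Names for table entries

Here we make table entries that remember their triple and satisfy $(\mathrm T)$, with no identification beyond those that $(\mathrm T)$ forces.

**Definition (names).** For a set $A$ and $c=(c_1,c_2,c_3)\in A^3$ let $B(c)$ be the following partition of $\{1,2\}^2$ (the four positions of the table):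

- one block if $c_1=c_2=c_3$;
- the two *rows* $\{(i,1),(i,2)\}$, $i=1,2$, if $c_1\neq c_2=c_3$;
- the two *columns* $\{(1,k),(2,k)\}$, $k=1,2$, if $c_1=c_2\ne c_3$;
- four singletons otherwise.

Let $N(A)=\{(c,\lambda):c\in A^3,\ \lambda\in B(c)\}$; its elements are called *names*. Let $t_{ik}(c)=(c,\lambda)$, where $\lambda$ is the block of $B(c)$ that contains $(i,k)$, and let $\pi_1,\pi_2,\pi_3$ read off the coordinates: $\pi_j(c,\lambda)=c_j$.

By the choice of $B$ we may put
$$\rho_i(x,y)=t_{i1}(x,y,y)=t_{i2}(x,y,y),\quad \kappa_k(x,y)=t_{1k}(x,x,y)=t_{2k}(x,x,y),\quad \varphi(x)=t_{ik}(x,x,x),$$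
and these equalities say exactly that the $t_{ik}$ satisfy $(\mathrm T)$. Also $\rho_i(x,x)=\kappa_k(x,x)=\varphi(x)$. If $x\ne y$, then $\rho_1(x,y)\ne\rho_2(x,y)$, with blocks row 1 and row 2, and $\kappa_1(x,y)\neq\kappa_2(x,y)$, with blocks column 1 and column 2.

For example, $N(\{0,1\})$ has $18$ elements: $2$ constant triples with one name each, the triples $(0,1,1),(1,0,0)$ with two names each (rows), $(0,0,1),(1,1,0)$ with two names each (columns), and $(0,1,0),(1,0,1)$ with four names each.

**Lemma 3 (Block Lemma).** Let $(c,\lambda)\in N(A)$. If $\lambda$ meets both rows, then $c_1=c_2$. If $\lambda$ meets both columns, then $c_2=c_3$.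

*Proof.* A block that meets both rows is a column or the full block, and these occur only when $c_1=c_2$. A block that meets both columns is a row or the full block, and these occur only when $c_2=c_3$. $\blacksquare$

**Definition (lifted relation).** For ${\to}\subseteq A\times A'$, define ${\Rightarrow}\subseteq N(A)\times N(A')$ by: $(c,\lambda)\Rightarrow(c',\lambda')$ if and only if $c_1\to c_1'$, $c_2\to c_2'$, $c_3\to c'_3$ and $\lambda\cap\lambda'\neq\emptyset$.

If $c\to c'$ componentwise, then
$$t_{ik}(c)\Rightarrow t_{ik}(c'),\tag{5.1}$$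
since both blocks contain $(i,k)$. For example, with $\to$ as in Section 4, $\rho_1(0,1)\Rightarrow\kappa_1(0,1)$: the triples are $(0,1,1)$ and $(0,0,1)$, and row 1 and column 1 meet in $(1,1)$. Also $\rho_2(0,1)\Rightarrow\kappa_1(0,1)$. So two different names may be related to the same name; the Block Lemma tells us what happens then, and it is the engine of both constructions.

## 6. Three-sorted frames and their successors

The operations $T_{ik}$ will lead from a set $A_j$ to names over $A_j$, and $e,g$ will lead back. This section sets up one such step.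

**Definition (3-frame).** A *3-frame* consists of sets $A_0,A_1,A_2$ (regarded as separate sorts), two relations, both written $\to$, one in $A_0\times A_1$ and one in $A_1\times A_2$, and elements $u_0\in A_0$, $u_2\in A_2$ with
$$u_0\to a\ \text{ and }\ a\to u_2\qquad\text{for all }a\in A_1 .$$

The example from which we shall start: $A_0=A_1=A_2=\{0,1\}$, both relations equal to $\{(0,0),(1,0),(1,1)\}$, $u_0=1$, $u_2=0$.

**Definition (successor).** The successor $D$ of a 3-frame has $D_1=N(A_1)$ and $D_j=N(A_j)\sqcup\{u'_j\}$ for $j=0,2$. Its relations are the lifted relations $\Rightarrow$ on names, together with $u_0'\to d$ and $d\to u_2'$ for all $d\in D_1$. Its distinguished elements are $u_0',u_2'$. This is again a 3-frame. We write $\to$ for its relations too.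

**One-step operations.** Let $T_{ik}=t_{ik}:A_j^3\to D_j$, and define $e,g:D_j^2\to A_j$ as follows.

- For $j=0,2$: $e(\rho_1(x,y),\rho_2(x,y))=x$, and $e(u,v)=u_j$ for all other $(u,v)$; $g(\kappa_1(x,y),\kappa_2(x,y))=y$, and $g(u,v)=u_j$ for all other $(u,v)$. This is well defined, since a name determines its triple.
- For $j=1$: if $u\neq v$, then $e(u,v)=\pi_1(u)$ and $g(u,v)=\pi_3(u)$; and $e(u,u)=g(u,u)=\pi_2(u)$.

**Step 1: the identities of $\mathscr V_3$ hold within one step** (with $x,y\in A_j$ and $z\in D_j$). $(\mathrm T)$ holds for the $t_{ik}$.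

*Sorts $j=0,2$.* (3a) and (3c) hold by definition. For (3b): $\rho_1(x,y)=\rho_2(x,y)$ only if $x=y$, and $\kappa_1(x,y)=\kappa_2(x,y)$ only if $x=y$. So each of $e(z,z)$, $g(z,z)$ equals $x$ if $z=\varphi(x)$ for some $x$, and equals $u_j$ otherwise.

*Sort $j=1$.* (3b) holds by definition. In (3a), if $x\ne y$ the arguments differ and the value is $\pi_1(\rho_1(x,y))=x$; if $x=y$ both arguments are $\varphi(x)$ and the value is $\pi_2(\varphi(x))=x$. In (3c), if $x\neq y$ the arguments differ and the value is $\pi_3(\kappa_1(x,y))=y$; if $x=y$ the value is $\pi_2(\varphi(y))=y$.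

**Step 2: the operations preserve $\to$ from sort 0 to sort 1.** For $T_{ik}$ this is (5.1). For $e,g$ let $u\to u^*$ and $v\to v^*$ with $u,v\in D_0$ and $u^*,v^*\in D_1$.

*The operation $e$.* If $e(u,v)=u_0$ we are done, as $u_0\to a$ for all $a\in A_1$. Otherwise $u=\rho_1(X,Y)$ and $v=\rho_2(X,Y)$, with triple $(X,Y,Y)$, and $e(u,v)=X$. Since $u,v$ are names, their relation to $u^*,v^*$ is the lifted one.

- If $u^*\neq v^*$, then $X\to\pi_1(u^*)=e(u^*,v^*)$.
- If $u^*=v^*=(c,\lambda)$ and $X=Y$, then $X=Y\to c_2=e(u^*,u^*)$.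
- If $u^*=v^*=(c,\lambda)$ and $X\ne Y$, then $\lambda$ meets row 1 (the block of $u$) and row 2 (the block of $v$). By Lemma 3, $c_1=c_2$, and $X\to c_1=c_2=e(u^*,u^*)$.

*The operation $g$.* If $g(u,v)=u_0$ we are done. Otherwise $u=\kappa_1(X,Y)$ and $v=\kappa_2(X,Y)$, with triple $(X,X,Y)$, and $g(u,v)=Y$.

- If $u^*\ne v^*$, then $Y\to\pi_3(u^*)=g(u^*,v^*)$.
- If $u^*=v^*=(c,\lambda)$ and $X=Y$, then $Y=X\to c_2=g(u^*,u^*)$.
- If $u^*=v^*=(c,\lambda)$ and $X\neq Y$, then $\lambda$ meets both columns. By Lemma 3, $c_2=c_3$, and $Y\to c_3=c_2=g(u^*,u^*)$.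

**Step 3: the operations preserve $\to$ from sort 1 to sort 2.** Again $T_{ik}$ is covered by (5.1). Let $u\to u^*$, $v\to v^*$ with $u,v\in D_1$ and $u^*,v^*\in D_2$.

*The operation $e$.* If $e(u^*,v^*)=u_2$ we are done, as $a\to u_2$ for all $a\in A_1$. Otherwise $u^*=\rho_1(X,Y)$, $v^*=\rho_2(X,Y)$ and $e(u^*,v^*)=X$.

- If $u\neq v$, then $e(u,v)=\pi_1(u)\to X$.
- If $u=v=(c,\lambda)$ and $X=Y$, then $e(u,u)=c_2\to Y=X$.
- If $u=v=(c,\lambda)$ and $X\ne Y$, then $\lambda$ meets both rows, so $e(u,u)=c_2=c_1\to X$.

*The operation $g$.* If $g(u^*,v^*)=u_2$ we are done. Otherwise $u^*=\kappa_1(X,Y)$, $v^*=\kappa_2(X,Y)$ and $g(u^*,v^*)=Y$.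

- If $u\ne v$, then $g(u,v)=\pi_3(u)\to Y$.
- If $u=v=(c,\lambda)$ and $X=Y$, then $g(u,u)=c_2\to X=Y$.
- If $u=v=(c,\lambda)$ and $X\neq Y$, then $\lambda$ meets both columns, so $g(u,u)=c_2=c_3\to Y$.

## 7. Gluing the levels: $\mathscr V_3$ is not 3-permutable

The operations of Section 6 go between two different sets. We iterate and take the union, so that they become operations on one set; then we must define them on arguments from mixed levels.

**Step 1: the algebras.** Let $A^{(0)}$ be the starting 3-frame of Section 6 and let $A^{(l+1)}$ be the successor of $A^{(l)}$. Put $A_j=\bigsqcup_l A^{(l)}_j$ for $j=0,1,2$, and call $l$ the *level*. Let $R_0\subseteq A_0\times A_1$ and $R_1\subseteq A_1\times A_2$ be the unions of the relations over all levels; they relate only elements of equal level. Define on each $A_j$: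

- $T_{ik}(x,y,z)$ is the one-step operation, from level $l$ to level $l+1$, if $x,y,z$ all have the same level $l$. Write $\varphi(x)=T_{ik}(x,x,x)$, which does not depend on $i,k$. If not all three levels are equal, $T_{ik}(x,y,z)$ is $\varphi(z)$ if $x,y$ have the same level, and $\varphi(x)$ if $x,y$ have different levels.
- $e(u,v)$ and $g(u,v)$ are the one-step operations, from level $l+1$ to level $l$, if $u,v$ have the same level $l+1\ge1$; otherwise both are $u$.

**Step 2: the identities hold.** If all variables have the same level, this is Step 1 of Section 6, except for (3b) with $z$ at level $0$, which reads $z=z$. Suppose $x,y$ have different levels. Then $T_{ik}(x,y,y)=\varphi(x)$ and $T_{ik}(x,x,y)=\varphi(y)$ for all $i,k$. So $(\mathrm T)$ holds, (3a) reads $e(\varphi(x),\varphi(x))=x$, and (3c) reads $g(\varphi(y),\varphi(y))=y$. Both are true: they are the one-level case $x=y$ of (3a) and (3c). Hence $A_0,A_1,A_2\in\mathscr V_3$.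

**Step 3: $R_0$ and $R_1$ are subalgebras.** Related argument tuples have the same pattern of levels, so the same clause of the definition applies on both sides. On arguments of one level (at least $1$, for $e,g$), preservation is Steps 2 and 3 of Section 6. On all other patterns, $T_{ik}$ is $\varphi$ of one fixed variable, and $\varphi$ preserves the relations because $T_{11}$ does on arguments of one level; $e$ and $g$ are the first projection.

**Step 4: the ladder.** Take $0_j=0$ and $1_j=1$ at level $0$. The pairs that Lemma 2 requires are $(0,0),(1,0),(1,1)$, which are present. If $(0_0,a)\in R_0$, then $a=0_1$; and $(0_1,1_2)\notin R_1$. So $(0_0,1_2)\notin R_0\circ R_1$. By Lemma 2 with $n=3$, $\mathscr V_3$ is not 3-permutable. $\blacksquare$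

## 8. A second middle sort

For $n=4$ the ladder has four algebras, so two of them, $A_1$ and $A_2$, are in the middle. The first thing to try is the rule of sort 1 on both. It fails exactly where a pair of distinct names is related to one and the same name. Take $\{0,1\}$ with $\{(0,0),(1,0),(1,1)\}$ for the relation from $A_1$ to $A_2$, and
$$u=t_{11}(0,1,0),\qquad v=t_{11}(1,1,0),\qquad u^*=v^*=t_{11}(0,1,0).$$
Then $u\Rightarrow u^*$, since $0\to0$, $1\to1$. Also $v\Rightarrow v^*$: $1\to0$, $1\to1$, $0\to0$, and the block of $v$, column 1, contains $(1,1)$. But $u\ne v$ gives $e(u,v)=\pi_1(u)=0$, while $e(u^*,u^*)=\pi_2(u^*)=1$, and $0\to1$ is false. In Section 6 this did not happen because one of the two sides was always an outer sort, where the pair was either $(\rho_1(X,Y),\rho_2(X,Y))$ for $e$, $(\kappa_1(X,Y),\kappa_2(X,Y))$ for $g$, or harmless.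

This defeats the construction; it does not decide whether $\mathscr V_3$ is 4-permutable, and we shall not need that. The variety $\mathscr V_4$ gives more freedom: it interprets in $\mathscr V_3$ by leaving $T_{ik}$ as they are and assigning
$$E\mapsto e(u,v),\qquad G\mapsto e(w,w),\qquad H\mapsto g(u,v).$$
Indeed (4a), (4d) become (3a), (3c), (4b) becomes $e(w,w)\approx e(w,w)$, and (4c) becomes (3b). The additional arguments $x,y,z$ of $E,G,H$ will be used in the two middle algebras as *bounds*: the elements will be sets, $E$ will always have its value inside its first argument, and $H$ inside its third. If smaller sets are related whenever larger ones are, then $x\mathrel{R_1}x'$ makes $E$ preserve $R_1$ for free, and $z\mathrel{R_1}z'$ does this for $H$. All the difficulty is moved to $G$.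

## 9. Frames of subsets

Throughout, all sets called $K,L,S$ are finite, and $P(S)$ is the set of all subsets of $S$.

**Definition (4-frame).** A *4-frame* is $(K,L,\parallel)$ with finite sets $K,L$ and a relation ${\parallel}\subseteq P(K)\times P(L)$ closed under passing to subsets: $x\parallel x'$, $y\subseteq x$, $y'\subseteq x'$ imply $y\parallel y'$.

The example we start from: $K_0=\{a\}$, $L_0=\{b\}$, and $x\parallel x'$ for all pairs of subsets except $(\{a\},\{b\})$.

**Definition (orders on names).** Let $\nu=(c,\lambda)$ and $\eta=(\bar c,\bar\lambda)$ be in $N(P(S))$; the triples now consist of subsets of $S$. Write $\nu\sqsubseteq\eta$ if $c_1\subseteq\bar c_1$, $c_2\subseteq\bar c_2$, $c_3\subseteq\bar c_3$ and $\lambda\cap\bar\lambda\ne\emptyset$. This is reflexive, and that is all we need of it as a relation. Put $\mathord\downarrow\eta=\{\nu:\nu\sqsubseteq\eta\}$.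

For a 4-frame and $\eta=(c,\lambda)\in N(P(K))$, $\eta'=(c',\lambda')\in N(P(L))$ write $\eta\parallel\eta'$ if $c_1\parallel c_1'$, $c_2\parallel c_2'$, $c_3\parallel c_3'$ and $\lambda\cap\lambda'\neq\emptyset$.

For example, over $S=\{a\}$ we have $\rho_1(\emptyset,\{a\})\sqsubseteq\varphi(\{a\})$: the triples are $(\emptyset,\{a\},\{a\})$ and $(\{a\},\{a\},\{a\})$, and the second block is full.

**Definition (successor).** The successor of $(K,L,\parallel)$ is $(K^+,L^+,\parallel^+)$ with $K^+=N(P(K))$, $L^+=N(P(L))$, and for $w\subseteq K^+$, $w'\subseteq L^+$: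
$$w\parallel^+w'\iff\text{there are }\eta\in K^+,\ \eta'\in L^+\text{ with }\eta\parallel\eta',\ w\subseteq\mathord\downarrow\eta,\ w'\subseteq\mathord\downarrow\eta'.$$
The sets $K^+,L^+$ are finite, and the same $\eta,\eta'$ serve for subsets of $w,w'$, so this is a 4-frame. By definition,
$$\eta\parallel\eta'\ \text{ implies }\ \mathord\downarrow\eta\parallel^+\mathord\downarrow\eta'.\tag{9.1}$$

The point is that *one* pair $(\eta,\eta')$ must serve for the whole of $w$ and $w'$. An elementwise definition would be different. In the starting frame let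
$$w=\{\rho_1(\{a\},\emptyset),\rho_2(\{a\},\emptyset)\},\qquad w'=\{\kappa_1(\emptyset,\{b\}),\kappa_2(\emptyset,\{b\})\}.\tag{9.2}$$
Each element of $w$ is $\parallel$ to each element of $w'$: the triples are $(\{a\},\emptyset,\emptyset)$ and $(\emptyset,\emptyset,\{b\})$, and row $i$ meets column $k$. But $w\parallel^+w'$ fails. If $\eta=(c,\lambda)$ and $\eta'=(c',\lambda')$ were witnesses, then $\lambda$ would meet both rows, so $\{a\}\subseteq c_1=c_2$ by Lemma 3, and $\lambda'$ would meet both columns, so $\{b\}\subseteq c_3'=c_2'$, which contradicts $c_2\parallel c_2'$. We shall see at the end of Section 11 that this stricter choice is necessary.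

## 10. Outer and inner operations on subsets

We now define, for a finite set $S$ with $S^+=N(P(S))$, two versions of
$$T_{ik}:P(S)^3\to P(S^+),\quad E,H:P(S)^3\times P(S^+)^2\to P(S),\quad G:P(S)^3\times P(S^+)\to P(S).$$
The *outer* version is for $A_0$ and $A_3$, the *inner* one for $A_1$ and $A_2$. Outer sets will be related to inner sets by inclusion, so $\emptyset$ is a harmless default in the outer version.

**Outer operations.** $T_{ik}(c)=\{t_{ik}(c)\}$, and

- $E(x,y,z,u,v)=x$ if $y=z$, $u=\{\rho_1(x,y)\}$ and $v=\{\rho_2(x,y)\}$; otherwise $\emptyset$;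
- $G(x,y,z,w)=x$ if $x=y=z$ and $w=\{\varphi(x)\}$; otherwise $\emptyset$;
- $H(x,y,z,u,v)=z$ if $x=y$, $u=\{\kappa_1(x,z)\}$ and $v=\{\kappa_2(x,z)\}$; otherwise $\emptyset$.

**What the inner operations must contain.** Suppose we want: if the outer arguments are contained componentwise in the inner arguments, then the outer value is contained in the inner value. Then the inner $E(x,y,z,u,v)$ must contain each $X$ for which there is $Y$ with $X\subseteq x$, $Y\subseteq y\cap z$, $\rho_1(X,Y)\in u$, $\rho_2(X,Y)\in v$; similarly for $H$ and $G$. So define, with $X,Y$ ranging over $P(S)$,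
$$\begin{aligned}Z_E(x,y,z;u,v)&=\bigcup\{X: X\subseteq x,\ Y\subseteq y\cap z,\ \rho_1(X,Y)\in u,\ \rho_2(X,Y)\in v\}\ \subseteq x,\\ Z_H(x,y,z;u,v)&=\bigcup\{Y: X\subseteq x\cap y,\ Y\subseteq z,\ \kappa_1(X,Y)\in u,\ \kappa_2(X,Y)\in v\}\ \subseteq z,\\ Z_G(x,y,z;w)&=\bigcup\{X: X\subseteq x\cap y\cap z,\ \varphi(X)\in w\}\ \subseteq x\cap y\cap z.\end{aligned}$$
The inner operations must contain these sets. By (4b), $G(x,y,y,w)=E(x,x,y,w,w)$ must then contain $Z_E(x,x,y;w,w)$; by (4c), $G(x,x,y,w)=H(x,y,y,w,w)$ must contain $Z_H(x,y,y;w,w)$. On the other hand we want small values, since small sets are more easily $\parallel$. So we give $G$ exactly what these demands ask for, and then let (4b), (4c) dictate $E$ and $H$ on the patterns that they mention.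

**Inner operations.** $T_{ik}(c)=\mathord\downarrow t_{ik}(c)$, and
$$G(x,y,z,w)=\begin{cases}Z_G(x,y,z;w)& \text{if } x\ne y\text{ and } y\ne z,\\ Z_E(x,x,y;w,w)&\text{if } x\ne y=z,\\ Z_H(x,z,z;w,w)&\text{if } x=y\ne z,\\ Z_E(x,x,x;w,w)\cup Z_H(x,x,x;w,w)&\text{if } x=y=z;\end{cases}$$

- $E(x,y,z,u,v)=G(x,z,z,u)$ if $x=y$ and $u=v$; otherwise $E(x,y,z,u,v)=Z_E(x,y,z;u,v)$;
- $H(x,y,z,u,v)=G(x,x,z,u)$ if $y=z$ and $u=v$; otherwise $H(x,y,z,u,v)=Z_H(x,y,z;u,v)$.

**Lemma 4.** The inner operations satisfy:

- (F1) $Z_G(x,y,z;w)\subseteq G(x,y,z,w)$.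
- (F2) $G(x,y,z,w)\subseteq x$ unless $x=y\ne z$; and $G(x,y,z,w)\subseteq z$ unless $x\neq y=z$.
- (F3) $E(x,y,z,u,v)\subseteq x$ and $H(x,y,z,u,v)\subseteq z$, always.
- (F4) $Z_E(x,y,z;u,v)\subseteq E(x,y,z,u,v)$ and $Z_H(x,y,z;u,v)\subseteq H(x,y,z,u,v)$.

*Proof.* (F1) Let $X\subseteq x\cap y\cap z$ with $\varphi(X)\in w$. Use the pair $(X,X)$, for which $\rho_i(X,X)=\kappa_k(X,X)=\varphi(X)\in w$. If $x\ne y=z$, then $X\subseteq x$ and $X\subseteq x\cap y$, so $X\subseteq Z_E(x,x,y;w,w)$. If $x=y\neq z$, then $X\subseteq x\cap z$ and $X\subseteq z$, so $X\subseteq Z_H(x,z,z;w,w)$. If $x=y=z$, then $X\subseteq Z_E(x,x,x;w,w)$. In the first case of the definition there is nothing to show.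

(F2) Go through the cases. $Z_G(x,y,z;w)$ lies in $x$ and in $z$. $Z_E(x,x,y;w,w)$, used for $x\ne y=z$, lies in $x$. $Z_H(x,z,z;w,w)$, used for $x=y\neq z$, lies in $z$. For $x=y=z$ both parts lie in $x=z$.

(F3) $Z_E$ lies in $x$. For $x=y$, $u=v$ the value is $G(x,z,z,u)$, whose arguments do not have the pattern "first $=$ second $\neq$ third", so by (F2) it lies in $x$. Likewise $Z_H$ lies in $z$, and the arguments of $G(x,x,z,u)$ do not have the pattern "first $\ne$ second $=$ third", so it lies in $z$.

(F4) For $E$ only the case $x=y$, $u=v$ needs an argument. Then $Z_E(x,y,z;u,v)=Z_E(x,x,z;u,u)$, and $G(x,z,z,u)$ equals this set if $x\neq z$ and contains it if $x=z$. For $H$ only the case $y=z$, $u=v$ needs an argument. Then $Z_H(x,y,z;u,v)=Z_H(x,z,z;u,u)$, and $G(x,x,z,u)$ equals this set if $x\ne z$ and contains it if $x=z$. $\blacksquare$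

**Lemma 5 (identities).** Both the outer and the inner one-step operations satisfy $(\mathrm T)$ and (4a)–(4d), for $x,y\in P(S)$ and $w\in P(S^+)$.

*Proof.* $(\mathrm T)$ holds because the $t_{ik}$ satisfy it. In the outer version $r_i(x,y)=\{\rho_i(x,y)\}$ and $q_k(x,y)=\{\kappa_k(x,y)\}$; in the inner version they are $\mathord\downarrow\rho_i(x,y)$ and $\mathord\downarrow\kappa_k(x,y)$.

*Outer.* (4a) and (4d) hold by definition. (4b): the condition for $E(x,x,y,w,w)$ not to default is $x=y$ and $w=\{\rho_1(x,x)\}=\{\varphi(x)\}$, and then the value is $x$; for $G(x,y,y,w)$ the condition is $x=y$ and $w=\{\varphi(x)\}$, and the value is $x$. So the two sides agree. (4c): the condition for $G(x,x,y,w)$ is $x=y$, $w=\{\varphi(x)\}$, with value $x$; for $H(x,y,y,w,w)$ it is $x=y$ and $w=\{\kappa_1(x,y)\}=\{\varphi(x)\}$, with value $y=x$.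

*Inner.* (4b) and (4c) are the first clauses in the definitions of $E$ and $H$: $E(x,x,y,w,w)=G(x,y,y,w)$ and $H(x,y,y,w,w)=G(x,x,y,w)$. (4a): the left side lies in $x$ by (F3). By (F4) it contains $Z_E(x,y,y;\mathord\downarrow\rho_1(x,y),\mathord\downarrow\rho_2(x,y))$, which contains $x$: take $X=x$, $Y=y$ and use that $\sqsubseteq$ is reflexive. (4d): the left side lies in $y$ by (F3), and by (F4) it contains $Z_H(x,x,y;\mathord\downarrow\kappa_1(x,y),\mathord\downarrow\kappa_2(x,y))$, which contains $y$: take $X=x$, $Y=y$. $\blacksquare$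

## 11. Inclusion and $\parallel$ are preserved

**Lemma 6 (outer versus inner).** If the outer arguments are contained componentwise in the inner arguments, then the outer value is contained in the inner value.

*Proof.* *$T_{ik}$*: if $c\subseteq\bar c$ componentwise, then $t_{ik}(c)\sqsubseteq t_{ik}(\bar c)$, since both blocks contain $(i,k)$; so $\{t_{ik}(c)\}\subseteq\mathord\downarrow t_{ik}(\bar c)$.

*$E$*: a nonempty outer value is $X=E(X,Y,Y,\{\rho_1(X,Y)\},\{\rho_2(X,Y)\})$ for some $X,Y$. If these arguments are contained in $(x,y,z,u,v)$, then $X\subseteq x$, $Y\subseteq y\cap z$, $\rho_1(X,Y)\in u$, $\rho_2(X,Y)\in v$. So $X\subseteq Z_E(x,y,z;u,v)\subseteq E(x,y,z,u,v)$ by (F4).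

*$H$*: a nonempty outer value is $Y=H(X,X,Y,\{\kappa_1(X,Y)\},\{\kappa_2(X,Y)\})$. If the arguments are contained in $(x,y,z,u,v)$, then $X\subseteq x\cap y$, $Y\subseteq z$, $\kappa_1(X,Y)\in u$, $\kappa_2(X,Y)\in v$. So $Y\subseteq Z_H(x,y,z;u,v)\subseteq H(x,y,z,u,v)$ by (F4).

*$G$*: a nonempty outer value is $X=G(X,X,X,\{\varphi(X)\})$. If the arguments are contained in $(x,y,z,w)$, then $X\subseteq x\cap y\cap z$ and $\varphi(X)\in w$, so $X\subseteq Z_G(x,y,z;w)\subseteq G(x,y,z,w)$ by (F1). $\blacksquare$

**Lemma 7 (inner versus inner).** Let $(K,L,\parallel)$ be a 4-frame. Take the inner operations for $S=K$ (unprimed arguments) and for $S=L$ (primed arguments). If corresponding arguments are related, by $\parallel$ for arguments in $P(K),P(L)$ and by $\parallel^+$ for arguments in $P(K^+),P(L^+)$, then the values are related: by $\parallel^+$ for $T_{ik}$, and by $\parallel$ for $E,G,H$.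

*Proof.* *$T_{ik}$*: if $c$ and $c'$ are componentwise $\parallel$, then $t_{ik}(c)\parallel t_{ik}(c')$, since both blocks contain $(i,k)$; now use (9.1).

*$E$ and $H$*: by (F3) the values of $E$ are contained in $x$ and $x'$, and $x\parallel x'$; those of $H$ are contained in $z$ and $z'$, and $z\parallel z'$. Use closure under subsets.

*$G$*: if both values lie in the first arguments, or both lie in the third arguments, we are done in the same way. By (F2), the first holds unless one of the two sides has the pattern "first $=$ second $\neq$ third", and the second holds unless one of the two sides has the pattern "first $\ne$ second $=$ third". No side has both patterns. So two cases remain.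

**Case I:** $x\ne y=z$ and $x'=y'\neq z'$. The values are $Z_E(x,x,y;w,w)$ and $Z_H(x',z',z';w',w')$. List all the pairs that contribute to them:
$$X_\alpha\subseteq x,\quad Y_\alpha\subseteq x\cap y,\quad \rho_1(X_\alpha,Y_\alpha),\rho_2(X_\alpha,Y_\alpha)\in w,\qquad\text{first value}=\bigcup_\alpha X_\alpha;$$
$$X'_\beta\subseteq x'\cap z',\quad Y'_\beta\subseteq z',\quad \kappa_1(X'_\beta,Y'_\beta),\kappa_2(X'_\beta,Y'_\beta)\in w',\qquad\text{second value}=\bigcup_\beta Y'_\beta .$$

- If $X_\alpha=Y_\alpha$ for all $\alpha$ (in particular if there is no $\alpha$), the first value lies in $y=z$ and the second in $z'$; and $z\parallel z'$.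
- If $X'_\beta=Y'_\beta$ for all $\beta$ (in particular if there is no $\beta$), the second value lies in $x'$ and the first in $x$; and $x\parallel x'$.
- Otherwise, $w\parallel^+w'$ gives $\eta=(c,\lambda)\parallel\eta'=(c',\lambda')$ with $w\subseteq\mathord\downarrow\eta$ and $w'\subseteq\mathord\downarrow\eta'$. Some $\alpha$ has $X_\alpha\ne Y_\alpha$; the blocks of the two names $\rho_1,\rho_2$ of this pair are the two rows, so $\lambda$ meets both rows and $c_1=c_2$ by Lemma 3. For every $\alpha$, $\rho_1(X_\alpha,Y_\alpha)\sqsubseteq\eta$ gives $X_\alpha\subseteq c_1$. So the first value lies in $c_1=c_2$. Some $\beta$ has $X'_\beta\neq Y'_\beta$, so $\lambda'$ meets both columns and $c_2'=c_3'$. For every $\beta$, $Y'_\beta\subseteq c_3'$. So the second value lies in $c_3'=c_2'$. Since $c_2\parallel c_2'$, the values are $\parallel$.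

**Case II:** $x=y\neq z$ and $x'\ne y'=z'$. The values are $Z_H(x,z,z;w,w)$ and $Z_E(x',x',y';w',w')$. List all the contributing pairs:
$$X_\alpha\subseteq x\cap z,\quad Y_\alpha\subseteq z,\quad \kappa_1(X_\alpha,Y_\alpha),\kappa_2(X_\alpha,Y_\alpha)\in w,\qquad\text{first value}=\bigcup_\alpha Y_\alpha;$$
$$X'_\beta\subseteq x',\quad Y'_\beta\subseteq x'\cap y',\quad \rho_1(X'_\beta,Y'_\beta),\rho_2(X'_\beta,Y'_\beta)\in w',\qquad\text{second value}=\bigcup_\beta X'_\beta .$$

- If $X_\alpha=Y_\alpha$ for all $\alpha$, the first value lies in $x$ and the second in $x'$; and $x\parallel x'$.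
- If $X'_\beta=Y'_\beta$ for all $\beta$, the second value lies in $y'=z'$ and the first in $z$; and $z\parallel z'$.
- Otherwise take $\eta=(c,\lambda)\parallel\eta'=(c',\lambda')$ with $w\subseteq\mathord\downarrow\eta$ and $w'\subseteq\mathord\downarrow\eta'$. Now $\lambda$ meets both columns, so $c_2=c_3$, and $Y_\alpha\subseteq c_3$ for all $\alpha$; the first value lies in $c_3=c_2$. And $\lambda'$ meets both rows, so $c_1'=c_2'$, and $X'_\beta\subseteq c_1'$ for all $\beta$; the second value lies in $c'_1=c_2'$. Since $c_2\parallel c_2'$, the values are $\parallel$. $\blacksquare$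

As in Section 6, the middle coordinate is the meeting point, reached from the left through one coincidence and from the right through the other. Case I also shows that an elementwise relation in place of $\parallel^+$ would not do. In the starting frame take $x=\{a\}$, $y=z=\emptyset$ and $x'=y'=\emptyset$, $z'=\{b\}$, with $w,w'$ from (9.2). Here $x\parallel x'$, $y\parallel y'$, $z\parallel z'$, and $w,w'$ are related elementwise. But the pair $X=\{a\}$, $Y=\emptyset$ shows that $G(x,y,z,w)=Z_E(x,x,y;w,w)=\{a\}$, and the pair $X'=\emptyset$, $Y'=\{b\}$ shows that $G(x',y',z',w')=Z_H(x',z',z';w',w')=\{b\}$; and $\{a\}\parallel\{b\}$ is false.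

## 12. Gluing the levels: $\mathscr V_4$ is not 4-permutable

As in Section 7, we iterate the successor, take disjoint unions and extend the operations to mixed levels.

**Step 1: the algebras.** Let $(K_0,L_0,\parallel_0)$ be the starting 4-frame: $K_0=\{a\}$, $L_0=\{b\}$, and $\parallel_0$ is all pairs of subsets except $(\{a\},\{b\})$. Let $(K_{l+1},L_{l+1},\parallel_{l+1})$ be the successor of $(K_l,L_l,\parallel_l)$. Let $A_0$ and $A_1$ have the underlying set $\bigsqcup_lP(K_l)$, and $A_2$ and $A_3$ the underlying set $\bigsqcup_lP(L_l)$; the index $l$ is the *level*. (So there is one copy of $\emptyset$ at each level.) $A_0$ and $A_3$ use the outer operations, $A_1$ and $A_2$ the inner ones, extended as follows.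

- $T_{ik}(x,y,z)$ is the one-step operation, from level $l$ to level $l+1$, if all three levels equal $l$. Write $f(x)=T_{11}(x,x,x)$. If not all levels are equal, $T_{ik}(x,y,z)$ is $f(z)$ if $x,y$ have the same level, and $f(x)$ if $x,y$ have different levels.
- $E,G,H$ are the one-step operations on *main patterns*: $x,y,z$ of one level $l$ and the remaining arguments of level $l+1$. On all other patterns, $E$ and $G$ are the first projection; $H$ is the third projection if $x,y$ have the same level and $z$ a different one, and the first projection otherwise.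

**Step 2: the identities hold.** Suppose $x,y$ have the same level $l$. Then $(\mathrm T)$, (4a) and (4d) involve only one-step operations, and so do (4b) and (4c) if $w$ has level $l+1$; these hold by Lemma 5. If $w$ has another level, both sides of (4b) are first projections, with value $x$; in (4c), $G(x,x,y,w)=x$, and $H(x,y,y,w,w)=x$ because its first three arguments have one level.

Suppose $x,y$ have different levels. Then $T_{ik}(x,y,y)=f(x)$ and $T_{ik}(x,x,y)=f(y)$ for all $i,k$, so $(\mathrm T)$ holds. No pattern in (4a)–(4d) is main. In (4a) and (4b), $E$ and $G$ are first projections, and the identities read $x=x$. In (4c), $G(x,x,y,w)=x$, and $H(x,y,y,w,w)=x$ because the first two arguments of $H$ have different levels. In (4d), the first two arguments of $H(x,x,y,q_1(x,y),q_2(x,y))$ have the same level and the third a different one, so the value is the third projection, $y$. Hence $A_0,A_1,A_2,A_3\in\mathscr V_4$.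

**Step 3: the relations.** Define, between elements of equal level only and with $\parallel$ at level $l$ meaning $\parallel_l$,
$$R_0=\{(X,x)\in A_0\times A_1:X\subseteq x\},\quad R_1=\{(x,x')\in A_1\times A_2:x\parallel x'\},\quad R_2=\{(x',t)\in A_2\times A_3:x'\supseteq t\}.$$
Related argument tuples have the same pattern of levels. For $E,G,H$ on main patterns and for $T_{ik}$ on arguments of one level, preservation is Lemma 6 for $R_0$ (with $S=K_l$) and for $R_2$ (with $S=L_l$), and Lemma 7 for $R_1$. On the other patterns, $T_{ik}$ is $f$ of one fixed variable, and $f$ preserves the relations because $T_{11}$ does on arguments of one level; $E,G,H$ are projections, the same one in all four algebras. So $R_0,R_1,R_2$ are subalgebras.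

**Step 4: the ladder.** At level $0$ let
$$0_0=0_1=\{a\},\quad 1_0=1_1=\emptyset,\qquad 0_2=0_3=\emptyset,\quad 1_2=1_3=\{b\}.$$
The pairs $(0_i,0_{i+1}),(1_i,0_{i+1}),(1_i,1_{i+1})$ that Lemma 2 requires are present:

- in $R_0$: $\{a\}\subseteq\{a\}$, $\emptyset\subseteq\{a\}$, $\emptyset\subseteq\emptyset$;
- in $R_1$: $\{a\}\parallel\emptyset$, $\emptyset\parallel\emptyset$, $\emptyset\parallel\{b\}$;
- in $R_2$: $\emptyset\supseteq\emptyset$, $\{b\}\supseteq\emptyset$, $\{b\}\supseteq\{b\}$.

If $(0_0,1_3)$ were in $R_0\circ R_1\circ R_2$, there would be $x,x'$ at level $0$ with $\{a\}\subseteq x\parallel x'\supseteq\{b\}$, hence $\{a\}\parallel_0\{b\}$, which is false. By Lemma 2 with $n=4$, $\mathscr V_4$ is not 4-permutable. This completes the proof of part (2), and with it the proof of Theorem 1. $\blacksquare$
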